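\title{Every Nontrivial Identically Self-Blocking Binary Clutter\\ Has an $\mathbb{L}_7$ Minor}

\begin{abstract}
A clutter is identically self-blocking if it equals its blocker, and binary if the symmetric difference of any odd number of members contains a member. We prove the conjecture that every identically self-blocking binary clutter that is not of the form $\{\{a\}\}$ has the clutter $\mathbb{L}_7$ of lines of the Fano plane as a minor. The proof goes through a statement about binary matroids whose cycle space equals their cocycle space: such a matroid has an $AG(3,2)$-minor using a given element if and only if the component of that element has more than two elements. The tool is a parity count. The function that records, for each coset of a subspace, whether it contains an odd number of elements of the matroid is a polynomial of low degree over $\mathbb{F}_2$, and this drives a descent on subspaces of codimension three.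
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $E$ be a finite set. A \emph{clutter} over the ground set $E$ is a family $\mathcal{C}$ of subsets of $E$, called \emph{members}, no one of which is contained in another. A \emph{cover} of $\mathcal{C}$ is a subset of $E$ that meets every member, and the \emph{blocker} $b(\mathcal{C})$ is the clutter over $E$ whose members are the inclusion-wise minimal covers. The clutter $\mathcal{C}$ is \emph{identically self-blocking} if $b(\mathcal{C})=\mathcal{C}$, and such a clutter is \emph{nontrivial} if it is not of the form $\{\{a\}\}$ for a single element $a$. A clutter is \emph{binary} if the symmetric difference of any odd number of members contains a member.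

For disjoint $I,J\subseteq E$, the \emph{minor} $\mathcal{C}\setminus I/J$ is the clutter over $E-(I\cup J)$ whose members are the minimal sets among $\{C-J: C\in\mathcal{C},\ C\cap I=\emptyset\}$; one says that $I$ is deleted and $J$ is contracted. A clutter \emph{has an $\mathbb{L}_7$ minor} if one of its minors is, up to renaming elements, the clutter $\mathbb{L}_7$ over $\{1,\dots,7\}$ whose members are the lines of the Fano plane:
\[
\{1,2,3\},\ \{1,4,5\},\ \{1,6,7\},\ \{2,4,6\},\ \{2,5,7\},\ \{3,4,7\},\ \{3,5,6\}.
\]
It is conjectured in \cite{ideal} that every nontrivial identically self-blocking binary clutter has an $\mathbb{L}_7$ minor. We prove this conjecture.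

\begin{theorem}\label{thm:clutter}
Every nontrivial identically self-blocking binary clutter has an $\mathbb{L}_7$ minor.
\end{theorem}

\begin{corollary}\label{cor:seven}
An identically self-blocking binary clutter has no $\mathbb{L}_7$ minor if and only if it is of the form $\{\{a\}\}$. If it is nontrivial, the union of its members has at least $7$ elements. If this union has exactly $7$ elements, then the clutter, restricted to it, is isomorphic to $\mathbb{L}_7$.
\end{corollary}

To see what the hypotheses say, note that a set $A\subseteq E$ contains a member of $b(\mathcal{C})$ exactly when $E-A$ contains no member of $\mathcal{C}$. Hence $\mathcal{C}$ is identically self-blocking if and only if, for every $A\subseteq E$, exactly one of $A$ and $E-A$ contains a member. Such a clutter is a rule that picks a winner in every bipartition of $E$. The clutter $\{\{a\}\}$ lets the element $a$ decide. The clutter of all $(k+1)$-subsets of a $(2k+1)$-set is the majority rule.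

The clutter $\mathbb{L}_7$ is another such rule, and it is binary. Read $1,\dots,7$ in base $2$ as the nonzero vectors of $\mathbb{F}_2^3$. The seven lines are then the triples with sum zero, that is, the sets $\{x\ne0:\lambda(x)=0\}$ for the nonzero linear functionals $\lambda$. A line has indicator function $1+\lambda$, so the symmetric difference of an odd number of lines has indicator function $1+\lambda'$ for a functional $\lambda'$ and is a line or the whole plane. Any two lines meet, so $A$ and its complement do not both contain a line. If $|A|\le3$ and $A$ is not a line, then $A$ meets at most $9-3=6$ lines, so its complement contains one.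

Neither hypothesis of Theorem~\ref{thm:clutter} can be dropped. A clutter with one member is binary, and its minors have at most one member. The majority clutter with $k\ge1$ is nontrivial and identically self-blocking, and each of its minors is empty or consists of all subsets of some fixed size, which $\mathbb{L}_7$ does not. It is not binary: for a $(k-1)$-set $T$ and three further elements $a,b,c$, the members $T\cup\{a,b\}$, $T\cup\{a,c\}$, $T\cup\{b,c\}$ have symmetric difference $T$.

Together, the two hypotheses turn the problem into linear algebra over $\mathbb{F}_2$. Call a binary matroid \emph{identically self-dual} (ISD) if its cycle space equals its cocycle space, and let $AG(3,2)$ be the matroid of the eight points of an affine hyperplane of $\mathbb{F}_2^4$ that misses $0$. (Section~\ref{sec:prelim} recalls the matroid terms.) Section~\ref{sec:reduction} shows that adding one new element $\ell$ to all members of an identically self-blocking binary clutter produces the circuits through $\ell$ of an ISD matroid. Theorem~\ref{thm:clutter} is proved together with the following statement.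

\begin{theorem}\label{thm:matroid}
Let $N$ be an ISD binary matroid and $\ell\in E(N)$. Then $N$ has an $AG(3,2)$-minor using $\ell$ if and only if the component of $N$ containing $\ell$ has more than two elements.
\end{theorem}

In this form one sees why the Fano plane is the natural candidate. A connected ISD matroid of rank $m\ge2$ consists of $2m$ distinct points in an affine hyperplane of $\mathbb{F}_2^m$, which has $2^{m-1}$ points. So $m\ge4$, and for $m=4$ the matroid is $AG(3,2)$, whose circuits through a fixed point give $\mathbb{L}_7$. One expects every larger example to project onto this smallest one.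

Two things stand in the way. First, there is no direct induction: an ISD matroid has an even number of elements, so removing one element destroys the hypothesis. We therefore keep $N$ fixed and study its projections to quotient spaces $V/U$, recording for each point the parity of the number of elements that map to it. Self-duality bounds the degree of this parity function by $\operatorname{codim}U-3$, and in codimension $4$ a nonzero linear parity function exhibits a copy of $AG(3,2)$ (Section~\ref{sec:parity}). Second, the minor must use $\ell$, since the clutter is read off from the circuits through $\ell$. An $AG(3,2)$-minor somewhere in $N$ is found quickly (Remark~\ref{rem:unrooted}); most of the work, Sections~\ref{sec:odd}--\ref{sec:omega}, is a descent argument that moves it to $\ell$.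

\section{Binary matroids and polynomials over $\mathbb{F}_2$}\label{sec:prelim}

All vector spaces are over $\mathbb{F}_2$, and $\langle A\rangle$ is the span of $A$. Subsets of a finite set $E$ are identified with their characteristic vectors in $\mathbb{F}_2^E$. Thus the sum of two sets is their symmetric difference, and two sets are orthogonal when they share an even number of elements.

\subsection*{Cycles, cocycles and minors}
A \emph{binary matroid} $M$ on $E=E(M)$ is given by a family of vectors indexed by $E$, repetitions and the zero vector being allowed; we write $e$ both for an element and for its vector. All matroids below are binary. The \emph{rank} is $\dim\langle E\rangle$. A \emph{cycle} is a set $S\subseteq E$ with $\sum_{e\in S}e=0$, and a \emph{circuit} is a minimal nonempty cycle. Removing circuits one at a time shows that every cycle is a disjoint union of circuits; in particular a cycle through $e$ contains a circuit through $e$. The cycles form the \emph{cycle space}, of dimension $|E|$ minus the rank. Two families of vectors with the same cycle space define the same matroid, and every subspace $\mathcal{W}\subseteq\mathbb{F}_2^E$ is a cycle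 space: send $e$ to its class in $\mathbb{F}_2^E/\mathcal{W}$.

The \emph{cocycle space} is the orthogonal complement of the cycle space, its members are \emph{cocycles}, and the minimal nonempty cocycles are \emph{cocircuits}. The \emph{dual} of $M$ is the matroid whose cycle space is the cocycle space of $M$. Let $A=\langle E\rangle$. The map sending $v\in A^*$ to $\{e\in E: v(e)=1\}$ is linear and injective, its values meet every cycle evenly, and the dimensions agree; so it identifies $A^*$ with the cocycle space. We speak of the \emph{functional of} a cocycle. Two facts are used throughout.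
\begin{itemize}
\item[(M1)] The cocycle of $v$ has size congruent to $v(\sigma)$ modulo $2$, where $\sigma=\sum_{e\in E}e$.
\item[(M2)] A nonempty cocycle $D$ with functional $v$ is a cocircuit if and only if $\langle E-D\rangle=\ker v$. Indeed, the cocycles inside $D$ are the functionals that vanish on $\langle E-D\rangle$, and these are only $0$ and $v$ exactly when $\langle E-D\rangle$ is the hyperplane $\ker v$.
\end{itemize}
For disjoint $I,J\subseteq E$, the \emph{minor} $M\setminus I/J$ is the matroid on $E-(I\cup J)$ given by the images of the vectors in $\langle E\rangle/\langle J\rangle$. It \emph{uses} $\ell$ if $\ell\in E-(I\cup J)$. The \emph{restriction} $M|F$ is $M\setminus(E-F)$.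

\subsection*{Connectivity}
A set $A\subseteq E$ is a \emph{separator} if $\langle A\rangle\cap\langle E-A\rangle=0$. Equivalently, $S\cap A$ is a cycle for every cycle $S$; equivalently, no circuit meets both $A$ and $E-A$. The relation ``$e=f$, or $e$ and $f$ lie in a common circuit'' is an equivalence relation, its classes are the \emph{components}, and the separators are the unions of components. So $\langle E\rangle$ is the direct sum of the spans of the components. The matroid is \emph{connected} if it has one component, that is, if $\emptyset$ and $E$ are its only separators. A nonempty set $A$ is a component if and only if it is a separator and $M|A$ is connected. A separator $A$ of $M$ is a separator of $M|F$ whenever $A\subseteq F$.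
\begin{itemize}
\item[(M3)] The set $A$ is a separator if and only if the cycle space is the direct sum of the cycles inside $A$ and the cycles inside $E-A$. Taking orthogonal complements shows that $M$ and its dual have the same separators and components. Hence every cocircuit lies in one component, and the cocircuits of $M$ inside a separator $A$ are the cocircuits of $M|A$; their functionals are extended by $0$ on $\langle E-A\rangle$.
\end{itemize}

We shall often show that a vector is zero by evaluating on it the functionals of all cocircuits of a special kind. The next two lemmas say that there are enough of them.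

\begin{lemma}\label{lem:S1}
Let $M$ be a connected binary matroid and $\ell\in E(M)$. The circuits containing $\ell$ span the cycle space, and the cocircuits containing $\ell$ span the cocycle space.
\end{lemma}

\begin{proof}
By (M3) the dual of $M$ is connected, so it suffices to treat circuits. Let $D$ be a circuit with $\ell\notin D$. By connectivity some circuit $C\ni\ell$ meets $D$; choose one with $|C-D|$ minimum. The cycle $C\triangle D$ contains $\ell$. Partition it into circuits and let $C_1$ be the part that contains $\ell$. We show that $C_1$ is the only part; then $D=C\triangle C_1$ is a sum of two circuits through $\ell$.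

Suppose that $C_2$ is another part, so $\ell\notin C_2$. If $C_2\subseteq D$, then $C_2\subseteq D-C\subsetneq D$, which is impossible for circuits. So $C_2$ meets $C-D$. The cycle $C\triangle C_2$ contains $\ell$; let $C_3\ni\ell$ be a circuit inside it. Since $C_2-D\subseteq C-D$, we get $C_3-D\subseteq(C-D)-C_2\subsetneq C-D$. If $C_3\cap D=\emptyset$, then $C_3\subseteq C-D\subsetneq C$, which is impossible. So $C_3$ meets $D$, contrary to the choice of $C$.
\end{proof}

\begin{lemma}\label{lem:S2}
Let $M$ be a connected binary matroid, $A=\langle E(M)\rangle$, and suppose that $\sigma=\sum_{e\in E(M)}e\ne0$. Then the functionals of the cocircuits of odd size span $A^*$.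
\end{lemma}

\begin{proof}
Add a new element $o$ with vector $\sigma$ to obtain $M^+$. The set $E(M)\cup\{o\}$ is a cycle, so $o$ lies in a circuit, and this circuit is not $\{o\}$ because $\sigma\ne0$. Thus $o$ shares a circuit with an element of the connected matroid $M$, and $M^+$ is connected. By (M2), a cocircuit of $M^+$ through $o$ is given by a functional $v\in A^*$ with $v(\sigma)=1$ whose kernel is spanned by elements of $M^+$, hence by elements of $M$, because $o\notin\ker v$. So $v$ is the functional of a cocircuit of $M$, of odd size by (M1). By Lemma~\ref{lem:S1} for $M^+$ and $o$, these $v$ span $A^*$.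
\end{proof}

The hypothesis $\sigma\ne0$ is necessary: if $\sigma=0$, all cocycles are even by (M1).

\subsection*{Degree}
Every function $h:\mathbb{F}_2^k\to\mathbb{F}_2$ is uniquely a multilinear polynomial, that is, a sum of monomials $x_A=\prod_{i\in A}x_i$ with $A\subseteq\{1,\dots,k\}$. It has \emph{degree at most $d$} if only monomials with $|A|\le d$ occur. Since $x_Ax_B=x_{A\cup B}$ as functions, this holds exactly when $h$ is a sum of products of at most $d$ linear functionals, so the notion does not depend on the coordinates. Degree at most $0$ means constant, and degree at most $1$ means affine.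

\begin{lemma}\label{lem:RM}
Let $h:\mathbb{F}_2^k\to\mathbb{F}_2$ and $0\le r<k$.
\begin{itemize}
\item[(a)] If $h$ has degree at most $k-1$, then $h$ takes the value $1$ an even number of times.
\item[(b)] If $\sum_x h(x)p(x)=0$ for all $p$ of degree at most $r$, then $h$ has degree at most $k-r-1$.
\end{itemize}
\end{lemma}

\begin{proof}
The monomial $x_A$ equals $1$ at $2^{k-|A|}$ points, so $\sum_xh(x)$ is the coefficient of $x_1\cdots x_k$ in $h$. This gives (a). For (b), suppose that a monomial $x_A$ of $h$ of maximum degree has $|A|\ge k-r$, and let $p=\prod_{i\notin A}x_i$, of degree at most $r$. For a monomial $x_B$ of $h$, the product $x_Bp$ equals $x_1\cdots x_k$ only if $B\supseteq A$, that is, $B=A$. So $\sum_xh(x)p(x)=1$, a contradiction.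
\end{proof}

\section{From clutters to self-dual matroids}\label{sec:reduction}

For a matroid $N$ and $\ell\in E(N)$, let $\mathcal{C}(N,\ell)$ be the clutter over $E(N)-\{\ell\}$ whose members are the sets $D-\{\ell\}$ for the circuits $D\ni\ell$. We write $C\cup\ell$ and $D-\ell$ for $C\cup\{\ell\}$ and $D-\{\ell\}$.

\begin{proposition}\label{prop:reduction}
Let $\mathcal{C}$ be a nontrivial identically self-blocking binary clutter over $E_0$ such that every element of $E_0$ lies in a member. Let $\ell\notin E_0$ and $E=E_0\cup\ell$. Then there is a connected ISD matroid $N$ on $E$ with $\mathcal{C}=\mathcal{C}(N,\ell)$, and $|E|\ge4$.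
\end{proposition}

\begin{proof}
Since $b(\emptyset)=\{\emptyset\}$ and $b(\{\emptyset\})=\emptyset$, the clutter $\mathcal{C}$ has a member and its members are nonempty.

\emph{Any two members $B,C$ satisfy: $|B\cap C|$ is odd.} As $B\in b(\mathcal{C})$ is a minimal cover, for each $b\in B$ there is a member $C_b$ with $C_b\cap B=\{b\}$. Suppose that $|B\cap C|$ is even. The members $C$ and $C_b$ $(b\in B\cap C)$ are distinct, since $|C_b\cap B|=1$ is odd, and their number $1+|B\cap C|$ is odd. As $\mathcal{C}$ is binary, their symmetric difference contains a member. But an element of $B\cap C$ lies in exactly two of these sets and an element of $B-C$ in none, so the symmetric difference misses the cover $B$, a contradiction.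

Let $\mathcal{K}=\langle C\cup\ell: C\in\mathcal{C}\rangle\subseteq\mathbb{F}_2^E$. By the claim, $\mathcal{K}\subseteq\mathcal{K}^\perp$. Let $N$ be the matroid with cycle space $\mathcal{K}^\perp$; its cocycle space is $\mathcal{K}$. If $D$ is a circuit of $N$ through $\ell$, then $D-\ell$ meets every member in an odd number of elements, so it is a cover and contains some $B\in b(\mathcal{C})=\mathcal{C}$. As $B\cup\ell\in\mathcal{K}\subseteq\mathcal{K}^\perp$ is a cycle inside $D$, we get $D=B\cup\ell$. Conversely, for $C\in\mathcal{C}$ the cycle $C\cup\ell$ contains a circuit through $\ell$, which has the form $B\cup\ell$ with $B\in\mathcal{C}$; then $B\subseteq C$, so $B=C$. Hence $\mathcal{C}=\mathcal{C}(N,\ell)$.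

Every element of $E_0$ lies in a circuit with $\ell$, so $N$ is connected. By Lemma~\ref{lem:S1} the circuits through $\ell$ span $\mathcal{K}^\perp$, so $\mathcal{K}^\perp=\mathcal{K}$ and $N$ is ISD. Now $|E|=2\dim\mathcal{K}$ is even, and $|E|=2$ would give $\mathcal{C}=\{\{a\}\}$. So $|E|\ge4$.
\end{proof}

The hypotheses on $\mathcal{C}$ are used only here: ``binary'' for the parity claim, ``identically self-blocking'' for the parity claim and for the description of the circuits, and ``nontrivial'' for $|E|\ge4$.

\begin{remark}\label{rem:converse}
Conversely, if $N$ is ISD and $\ell\in E(N)$, then $\mathcal{C}(N,\ell)$ is binary and identically self-blocking. The sum of an odd number of circuits through $\ell$ is a cycle through $\ell$ and so contains a circuit through $\ell$. Two circuits through $\ell$ meet evenly, so every member is a cover. If $B$ is a cover, then $\ell\notin\langle E(N)-\ell-B\rangle$, so some functional is $1$ on $\ell$ and $0$ on $E(N)-\ell-B$; its cocycle is a cycle through $\ell$ inside $B\cup\ell$, so $B$ contains a member.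
\end{remark}

\section{Parity functions and witnesses}\label{sec:parity}

\subsection*{Setup}
From now on $N$ is a connected ISD matroid on a set $E$ with $|E|\ge4$, and $\ell\in E$. Let $V=\langle E\rangle$ and $m=\dim V$. The cycle space has dimension $|E|-m$ and the cocycle space has dimension $m$, so $|E|=2m$. The functionals on $V$ are called \emph{words}. A word $k$ is at once a functional and the set $\{e\in E:k(e)=1\}$; when a word is given as a set $S$, we write $\chi_S$ for the functional. Self-duality reads:
\begin{equation}\label{eq:star}
\text{a set } S\subseteq E \text{ is a word if and only if } \textstyle\sum_{e\in S}e=0 .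
\end{equation}
A word is both a cycle and a cocycle, so any two words meet evenly and every word has even size. Hence $E$ is orthogonal to all words and is itself a word. We write $\mathbf{1}=\chi_E$, so $\mathbf{1}(e)=1$ for all $e\in E$; in particular the elements of $E$ are nonzero vectors. They are also distinct vectors. Indeed, if $e=f$ as vectors for elements $e\ne f$, then $k=\{e,f\}$ is a word by \eqref{eq:star}, $\langle E-k\rangle\subseteq\ker\chi_k$, and $\langle k\rangle=\{0,e\}$ with $\chi_k(e)=1$. So $k$ is a separator, and $k\neq E$ as $|E|\ge4$, contrary to connectivity. Thus $E$ is a set of $2m$ points of the affine hyperplane $\{\mathbf{1}=1\}$ of $V$.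

A \emph{flat} is a subspace $U\subseteq V$ spanned by $E\cap U$. Flats are the subspaces that can be contracted in $N$, so minors of $N$ are seen in the quotients $V/U$. A point of $V/U$ is \emph{occupied} if it is the image of an element of $E$. We write $e$ also for the image of $e\in E$ in a quotient. It is hard to control directly which points are occupied, but there is a sufficient condition that self-duality does control. For a subspace $U$ define the \emph{parity function}
\[
f_U:V/U\to\mathbb{F}_2,\qquad f_U(x)=|E\cap x| \bmod 2,
\]
where $x$ is viewed as a coset. Then $f_U(0)\equiv|E\cap U|$, and every point with $f_U=1$ is occupied. If $U\subseteq U'$, then images of occupied points of $V/U$ in $V/U'$ are occupied, and $f_{U'}(x)$ is the sum of $f_U$ over the preimage of $x$ in $V/U$. If $U$ is a flat and $p\ne0$ is an occupied point of $V/U$, then the preimage $U+p$ of $\{0,p\}$ in $V$ is a flat of codimension one less, and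
\begin{equation}\label{eq:project}
f_{U+p}(x)=f_U(x)+f_U(x+p)\qquad(x\in V/U).
\end{equation}

\begin{lemma}[Degree bound]\label{lem:degree}
If $U$ has codimension $d\ge3$, then $f_U$ has degree at most $d-3$. Thus $f_U$ is constant for $d=3$, affine for $d=4$, and of degree at most $2$ for $d=5$.
\end{lemma}

\begin{proof}
The functionals on $V/U$ are the words that vanish on $U$. If $p$ has degree at most $2$ on $V/U$, then $\sum_xf_U(x)p(x)=\sum_{e\in E}p(e)$ is a sum of terms $|E|$, $|k|$, $|k\cap k'|$ with words $k,k'$, and all of these are even. Apply Lemma~\ref{lem:RM}(b) with $r=2$.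
\end{proof}

\subsection*{Witnesses}
A \emph{witness for $\ell$} is a pair $(U,g)$, where $U$ is a flat of codimension $4$ and $g$ is a functional on $V/U$ with $g(\ell)=1$, such that all eight points $x\in V/U$ with $g(x)=1$ are occupied. Note that $\ell\notin U$.

\begin{lemma}\label{lem:witness}
If $\ell$ has a witness, then $N$ has an $AG(3,2)$-minor using $\ell$, and $\mathcal{C}(N,\ell)$ has an $\mathbb{L}_7$ minor.
\end{lemma}

\begin{proof}
Let $(U,g)$ be a witness. Let $J\subseteq E\cap U$ be a basis of $U$, let $Y_0$ consist of $\ell$ and one element of $E$ for each of the other seven points with $g=1$, and let $I=E-Y_0-J$. Then $N\setminus I/J$ is given by the eight points $\{g=1\}$ of $V/U$, so it is $AG(3,2)$.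

Let $\mathcal{C}=\mathcal{C}(N,\ell)$, and let $\mathcal{A}$ be the family of sets $A$ with $\ell\in A\subseteq Y_0$ and $\sum_{a\in A}a=0$ in $V/U$. If $C\in\mathcal{C}$ and $C\cap I=\emptyset$, then $C\cup\ell$ is a cycle inside $Y_0\cup J$, so $A=(C\cup\ell)\cap Y_0$ is in $\mathcal{A}$ and $C-J=A-\ell$. Conversely, for $A\in\mathcal{A}$ the vector $\sum_{a\in A}a\in U$ is the sum of some $J'\subseteq J$. The cycle $A\cup J'$ contains a circuit $C\cup\ell$ with $C\in\mathcal{C}$, and $C\cap I=\emptyset$, $C-J\subseteq A-\ell$. So the members of $\mathcal{C}\setminus I/J$ are the sets $A-\ell$ for the minimal $A\in\mathcal{A}$.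

A zero-sum subset of the eight points has even size (apply $g$), and not size $2$, as the points are distinct. The eight points sum to $0$, so the complement of a zero-sum subset is zero-sum, and size $6$ is excluded as well. Hence the minimal sets in $\mathcal{A}$ are the $4$-sets $\{\ell,a,b,\ell+a+b\}$. The map $y\mapsto y+\ell$ sends $Y_0-\ell$ bijectively to the nonzero vectors of $\ker g\cong\mathbb{F}_2^3$, and it sends $\{a,b,\ell+a+b\}$ to $\{a+\ell,b+\ell,a+b\}$. These are the triples of distinct nonzero vectors with sum zero, the lines of the Fano plane.
\end{proof}

The degree bound produces witnesses from very little information.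

\begin{lemma}\label{lem:criteria}
Let $U$ be a flat of codimension $4$. Then $\ell$ has a witness in each of the following cases.
\begin{itemize}
\item[(W1)] $f_U(0)=0$ and $f_U(\ell)=1$.
\item[(W2)] $\ell\notin U$ and all points of $V/U$ are occupied, for instance because $f_U\equiv1$.
\end{itemize}
\end{lemma}

\begin{proof}
In case (W1), $f_U$ is affine by Lemma~\ref{lem:degree} and vanishes at $0$, so $g=f_U$ is linear, $g(\ell)=1$, and all points with $g=1$ are occupied. In case (W2) take any functional $g$ on $V/U$ with $g(\ell)=1$.
\end{proof}

\begin{example}[The smallest cases]\label{ex:pairs}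
The inequality $2m\le2^{m-1}$ fails for $m=2,3$. For $m=4$ the set $E$ is the whole hyperplane $\{\mathbf{1}=1\}$, and $(0,\mathbf{1})$ is a witness. The case $m=5$ does not occur: as in Lemma~\ref{lem:degree}, the indicator function of $E$ on the hyperplane, identified with $\mathbb{F}_2^4$, is orthogonal to all polynomials of degree at most $2$, so it is affine and $|E|\in\{0,8,16\}$, whereas $|E|=10$.

For $m=6$ let $E=\{1,1',2,2',\dots,6,6'\}$ consist of six pairs $\{i,i'\}$, and let $\mathcal{K}$ be spanned by the unions of two pairs and by $\{1,2,\dots,6\}$. Any two of these generators meet evenly, each has even size, and $\dim\mathcal{K}=5+1=6$, so $\mathcal{K}=\mathcal{K}^\perp$. The matroid $N$ with cycle space $\mathcal{K}$ is ISD. Its words are the unions of an even number of pairs and the transversals of the six pairs with an even number of primed elements. The unions of two pairs are the only nonempty words of size at most $4$; they are circuits, so $N$ is connected. For $\ell=1$, Remark~\ref{rem:converse} gives an identically self-blocking binary clutter over $11$ elements, with members $\{1',j,j'\}$ $(2\le j\le6)$ and the $16$ transversals of the pairs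 $2,\dots,6$ with an even number of primed elements.

Let $U$ be the flat of codimension $4$ spanned by the elements $5$ and $6$. The only vectors of $U$ with $\mathbf{1}=1$ are $5$ and $6$, so $E\cap U=\{5,6\}$ and $f_U(0)=0$. Two distinct elements $e,e'\notin U$ lie in the same coset only if $e+e'\in U$ and $\mathbf{1}(e+e')=0$ force $e+e'=5+6$, that is, if $\{e,e',5,6\}$ is a word, that is, if $\{e,e'\}=\{5',6'\}$. In particular $f_U(\ell)=1$, and (W1) yields a witness from two parities alone. Here we can see all of $f_U$: the elements $5',6'$ cancel, the elements $1,1',\dots,4,4'$ occupy eight distinct points, and $f_U$ is the word $\{1,1',\dots,4,4'\}$, which vanishes on $U$. In the clutter we contract $5,6$ and delete $5',6'$. The members that remain are $\{1',j,j'\}$ for $j=2,3,4$ and $\{2,3,4\}$, $\{2,3',4'\}$, $\{2',3,4'\}$, $\{2',3',4\}$. Renaming $1',2,2',3,3',4,4'$ as $1,\dots,7$ gives the list of lines in Section~\ref{sec:intro}.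
\end{example}

The rest of the paper proves the following theorem, from which the main results follow at once.

\begin{theorem}\label{thm:key}
Let $N$ be a connected ISD matroid on $E$ with $|E|\ge4$. Then every $\ell\in E$ has a witness.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:clutter} from Theorem~\ref{thm:key}]
Let $\mathcal{C}$ be a nontrivial identically self-blocking binary clutter, and let $I_0$ be the set of elements in no member. The clutter $\mathcal{C}\setminus I_0$ has the same members as $\mathcal{C}$ and the same minimal covers, because a minimal cover avoids $I_0$; so it satisfies the hypotheses of Proposition~\ref{prop:reduction} and equals $\mathcal{C}(N,\ell)$ for a connected ISD matroid $N$ with at least four elements. By Theorem~\ref{thm:key} and Lemma~\ref{lem:witness}, some minor $(\mathcal{C}\setminus I_0)\setminus I/J=\mathcal{C}\setminus(I_0\cup I)/J$ is isomorphic to $\mathbb{L}_7$.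
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:seven}]
Every minor of $\{\{a\}\}$ has at most one member, so it is not $\mathbb{L}_7$; the converse is Theorem~\ref{thm:clutter}. If $\mathcal{C}$ is nontrivial, the preceding proof gives an $\mathbb{L}_7$ minor $(\mathcal{C}\setminus I_0)\setminus I/J$ of the restriction $\mathcal{C}\setminus I_0$ of $\mathcal{C}$ to the union of its members. So this union has $7+|I|+|J|$ elements. If it has exactly $7$, then $I=J=\emptyset$ and the restriction is isomorphic to $\mathbb{L}_7$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:matroid} from Theorem~\ref{thm:key}]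
Let $A$ be the component of $\ell$ in the ISD matroid $N$. By (M3), the cycles and the cocycles of $N|A$ are the cycles and the cocycles of $N$ inside $A$. So $N|A$ is a connected ISD matroid, and $|A|$ is twice its rank. If $|A|>2$, then $|A|\ge4$, and Theorem~\ref{thm:key} with Lemma~\ref{lem:witness} gives an $AG(3,2)$-minor of $N|A$ using $\ell$, which is a minor of $N$. Conversely, let $N\setminus I/J$ be isomorphic to $AG(3,2)$ and use $\ell$. Since $\langle J\rangle=\langle J\cap A\rangle\oplus\langle J-A\rangle$, the set $A-(I\cup J)$ is a separator of $N\setminus I/J$, and it contains $\ell$. The matroid $AG(3,2)$ is connected, because any two points $a,b$ lie in a circuit $\{a,b,c,a+b+c\}$. So all eight elements of the minor lie in $A$.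
\end{proof}

\section{Odd flats through $\ell$ and the descent}\label{sec:odd}

\noindent\textbf{Standing assumption.} In Sections~\ref{sec:odd}--\ref{sec:omega}, $N$ and $\ell$ are as in the setup of Section~\ref{sec:parity}, and $\ell$ has no witness. We shall reach a contradiction.

\medskip
Criterion (W1) asks for a flat $U'$ of codimension $4$ such that $U'$ contains an even number of elements and $\ell+U'$ an odd number. Then $U=U'\cup(\ell+U')$ is a flat of codimension $3$ through $\ell$ with an odd number of elements. So we first look for such flats $U$, and then for a suitable hyperplane in one of them. Let $\mathcal{U}$ be the set of flats $U$ of codimension $3$ with $\ell\in U$ and $|E\cap U|$ odd. By Lemma~\ref{lem:degree}, $f_U\equiv1$ for $U\in\mathcal{U}$.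

\begin{lemma}\label{lem:nonempty}
$\mathcal{U}\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $s$ be the least number such that some $s$ words have a common intersection of odd size. It exists: take a basis of $V^*$ and an element $e$, and replace each basis word $k$ with $k(e)=0$ by $\mathbf{1}+k$. The common intersection of the resulting $m$ words is $\{e\}$, because the elements of $E$ are distinct vectors. Also $s\ge3$. The map
\[
\psi(k_1,\dots,k_s)=|k_1\cap\dots\cap k_s| \bmod 2=\sum_{e\in E}k_1(e)\cdots k_s(e)
\]
is multilinear, symmetric and nonzero. By the minimality of $s$ it vanishes when two arguments coincide or when one argument is $\mathbf{1}$.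

Let $B\subseteq E$ be a basis of $V$ with dual basis of words $(k_b)_{b\in B}$, let $S\subseteq B$ be an $s$-set with $\psi((k_b)_{b\in S})=1$, and put $U_S=\langle B-S\rangle$, a flat of codimension $s$. We claim that
\begin{equation}\label{eq:allones}
f_{U_S}\equiv1 .
\end{equation}
For $p$ of degree at most $s-1$ on $V/U_S$, the sum $\sum_xf_{U_S}(x)p(x)=\sum_{e\in E}p(e)$ is a sum of sizes of intersections of fewer than $s$ words, hence zero. By Lemma~\ref{lem:RM}(b), $f_{U_S}$ is constant. The words $k_b$ $(b\in S)$ are coordinates on $V/U_S$, and at the point $(1,\dots,1)$ the value of $f_{U_S}$ is $\psi((k_b)_{b\in S})=1$.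

\emph{Case $s\ge4$.} We choose $S$ with $\ell\in S$. By Lemma~\ref{lem:S1} the cocircuits through $\ell$ span $V^*$, so some cocircuit $D\ni\ell$ has $\psi(\chi_D,\cdot,\dots,\cdot)\ne0$. By (M2) there is a basis $B\subseteq E$ of $V$ that consists of $\ell$ and a basis of $\ker\chi_D$; then $k_\ell=\chi_D$. Expanding the other $s-1$ arguments in the dual basis gives $\psi(k_\ell,k_{b_2},\dots,k_{b_s})=1$ for some $b_2,\dots,b_s\in B$, and $\ell,b_2,\dots,b_s$ are distinct. Let $S$ be the set of these elements. By \eqref{eq:allones} all points of $V/U_S$ are occupied. Take $S'\subseteq S$ with $\ell\in S'$ and $|S'|=4$. The flat $U'=\langle B-S'\rangle\supseteq U_S$ has codimension $4$, $\ell\notin U'$, and all points of $V/U'$ are occupied. By (W2), $\ell$ has a witness, so this case does not occur.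

\emph{Case $s=3$.} We choose $S$ with $\ell\notin S$. Let $B\subseteq E$ be any basis of $V$ with $\ell\in B$. The words avoiding $\ell$ are spanned by the $k_b$ with $b\ne\ell$, and together with $\mathbf{1}$ they span $V^*$, because $\mathbf{1}(\ell)=1$. As $\psi$ vanishes when an argument is $\mathbf{1}$, we have $\psi(k_b,k_c,k_d)=1$ for some distinct $b,c,d\in B-\ell$. For $S=\{b,c,d\}$ the flat $U_S$ has codimension $3$ and contains $\ell$, and $f_{U_S}(0)=1$ by \eqref{eq:allones}. So $U_S\in\mathcal{U}$.
\end{proof}

For $U\in\mathcal{U}$ let $X_U$ be the component of $N|(E\cap U)$ that contains $\ell$. A hyperplane of $U$ as required by (W1) is the same as an odd cocircuit of $N|(E\cap U)$ through $\ell$, and such a cocircuit lies in $X_U$. The next lemma describes the only way in which it can fail to exist.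

\begin{lemma}\label{lem:cycle}
For every $U\in\mathcal{U}$ the set $X_U$ is a cycle, hence a word.
\end{lemma}

\begin{proof}
Let $X=X_U$, $F=E\cap U$, and suppose that $\sigma=\sum_{e\in X}e\ne0$. By Lemma~\ref{lem:S1}, some cocircuit $L\ni\ell$ of $N|X$ has a functional that does not vanish on $\sigma$, so $|L|$ is odd by (M1). By (M3), $L$ is a cocircuit of $N|F$. So $U'=\langle F-L\rangle$ is a hyperplane of $U$, a flat of codimension $4$, with $E\cap U'=F-L$ of even size and $E\cap(\ell+U')=E\cap(U-U')=L$ of odd size. By (W1), $\ell$ has a witness.
\end{proof}

In Example~\ref{ex:pairs}, the flat $U=\langle1,5,6\rangle$ has $E\cap U=\{1,5,6\}$ and $X_U=\{1\}$, which is not a cycle, and this proof with $L=\{1\}$ finds the flat $\langle5,6\rangle$ used there.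

\begin{remark}\label{rem:unrooted}
If the minor is not required to use $\ell$, the proof ends here. Either $\ell$ has a witness, or there is $U\in\mathcal{U}$. In the second case some component of $N|(E\cap U)$ has odd size, so it is not a word, and Lemma~\ref{lem:cycle} applied to an element $\ell'$ of that component in place of $\ell$ shows that $\ell'$ has a witness. The difficulty is that $\ell$ may lie in an even component.
\end{remark}

The plan is to replace $U$ by a flat in $\mathcal{U}$ in which the component of $\ell$ is smaller. The following notation is used to the end of the paper. Fix $U\in\mathcal{U}$ and put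
\[
F=E\cap U,\qquad X=X_U,\qquad X'=F-X,\qquad \rho=\dim\langle X\rangle .
\]
Then $U=\langle X\rangle\oplus\langle X'\rangle$, so $\dim\langle X'\rangle=m-3-\rho$. By Lemma~\ref{lem:cycle}, $|X|$ is even, $|X'|$ is odd, and, by (M1), every cocycle of $N|X$ is even. Let $\vartheta:V\to Q=V/U\cong\mathbb{F}_2^3$ be the quotient map and $F_q=\{e\in E:\vartheta(e)=q\}$. Each $|F_q|$ is odd, since $f_U\equiv1$.

Since cocycles of $N|X$ are even, cutting $X$ by a hyperplane leaves an even set. Cutting by two hyperplanes can leave an odd set.

\begin{lemma}\label{lem:shrink}
There is a set $\tilde X\subsetneq X$ of odd size with $\ell\in\tilde X$, $\dim\langle\tilde X\rangle=\rho-2$ and $X\cap\langle\tilde X\rangle=\tilde X$.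
\end{lemma}

\begin{proof}
Consider the symmetric bilinear form $s_X(u,u')=\sum_{e\in X}u(e)u'(e)$ on $\langle X\rangle^*$. Since cocycles of $N|X$ are even, $s_X(u,u)=s_X(\mathbf{1},u)=0$ for all $u$. The form is nonzero. Otherwise, for each word $k$ the set $X\cap k$ meets every word evenly, so $X\cap k$ is a cycle. Then $X$ is a separator of $N$; but $\ell\in X$ and $X'\ne\emptyset$, contrary to connectivity.

Let $B\subseteq X$ be a basis of $\langle X\rangle$ with $\ell\in B$ and $(u_b)_{b\in B}$ the dual basis. The functionals $u_b$ $(b\ne\ell)$ span $\{u:u(\ell)=0\}$, and together with $\mathbf{1}$ they span $\langle X\rangle^*$. So $s_X(u_b,u_c)=1$ for some $b,c\in B-\ell$, and $b\ne c$. Let $\tilde X=\{e\in X:u_b(e)=u_c(e)=0\}$. It contains $B-\{b,c\}\ni\ell$, so it spans $\ker u_b\cap\ker u_c$, of dimension $\rho-2$, and $b\notin\tilde X$. Finally,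
\[
|\tilde X|\equiv\sum_{e\in X}(1+u_b(e))(1+u_c(e))\equiv|X|+s_X(\mathbf{1},u_b)+s_X(\mathbf{1},u_c)+s_X(u_b,u_c)\equiv1 .\qedhere
\]
\end{proof}

The flat $\langle\tilde X\cup X'\rangle$ has codimension $5$. To return to codimension $3$ without joining new elements to the component of $\ell$, we must replace $X'$ by a set $Y$ whose span has two more dimensions and still meets $\langle X\rangle$ trivially. Then $\langle X\rangle\oplus\langle Y\rangle$ is a hyperplane of $V$, the kernel of a word. So the statement we need is the following; its proof occupies Sections~\ref{sec:kappa}--\ref{sec:omega}.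

\begin{proposition}[Separating word]\label{prop:omega}
There is a nonzero word $\omega$ that vanishes on $U$ and for which $Y=E-X-\omega$ satisfies $\langle X\rangle\cap\langle Y\rangle=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:key} from Proposition~\ref{prop:omega}]
Suppose that $\ell$ has no witness. By Lemma~\ref{lem:nonempty} we may choose $U\in\mathcal{U}$ with $|X_U|$ minimum. Let $\tilde X$, $\omega$, $Y$ be as above. As $\omega\cap X=\emptyset$, the elements of $E$ in $\ker\omega$ are those of $X\cup Y$, a disjoint union. They span $\ker\omega$: the word $\omega$ induces a nonzero functional on $Q$, and $X\cup Y$ contains $F$, which spans $U$, and the nonempty sets $F_q$ for all $q$ with $\omega(q)=0$. Hence $\ker\omega=\langle X\rangle\oplus\langle Y\rangle$ and $\dim\langle Y\rangle=m-1-\rho$. Since $E$, $\omega$ and $X$ are words, $|Y|=|E|-|\omega|-|X|$ is even.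

Let $\hat U=\langle\tilde X\rangle\oplus\langle Y\rangle$, a flat through $\ell$ of dimension $(\rho-2)+(m-1-\rho)=m-3$. Since $\hat U\subseteq\ker\omega$, we have $E\cap\hat U\subseteq X\cup Y$. An element of $X$ in $\hat U$ lies in $\langle\tilde X\rangle$, because $\langle X\rangle\cap\langle Y\rangle=0$, and hence in $\tilde X$. So $E\cap\hat U=\tilde X\cup Y$ has odd size, and $\hat U\in\mathcal{U}$. But $\tilde X$ is a separator of $N|(\tilde X\cup Y)$ that contains $\ell$, so $X_{\hat U}\subseteq\tilde X\subsetneq X$, contrary to the choice of $U$.
\end{proof}

\section{Rotating an odd flat about a hyperplane}\label{sec:kappa}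

We need many elements outside $U$ whose span meets $\langle X\rangle$ trivially. The source of such elements is Lemma~\ref{lem:cycle}, which applies to every flat in $\mathcal{U}$. We take a hyperplane of $U$ that contains $X$ and look at the other members of $\mathcal{U}$ that contain this hyperplane.

Let $T_1,T_2,\dots$ be the components of $N|X'$ with zero sum, which are words by \eqref{eq:star}, and $M_1,M_2,\dots$ those with nonzero sum. As $|X'|$ is odd and words are even, there is at least one $M_j$. Call $K$ \emph{admissible} if it is a cocircuit of odd size of some $N|M_j$. By Lemma~\ref{lem:S2}, the admissible $K\subseteq M_j$ span $\langle M_j\rangle^*$; in particular admissible sets exist.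

Fix an admissible $K$ and put $G=X'-K$. By (M3), $K$ is a cocircuit of $N|X'$ and of $N|F$. Hence $\dim\langle G\rangle=m-4-\rho$, and
\[
U_K=\langle X\rangle\oplus\langle G\rangle
\]
is a hyperplane of $U$ with $E\cap U_K=X\cup G$ and $E\cap(U-U_K)=K$. The sizes $|X|$ and $|G|=|X'|-|K|$ are even. So the affine function $f_{U_K}$ vanishes at $0$ and equals $1$ at the nonzero point of $U/U_K$. It is therefore a nonzero linear functional on $V/U_K$, that is, a word $\kappa=\kappa_K$, with
\[
\ker\kappa\cap U=U_K,\qquad \kappa\cap F=K .
\]
The pair $(\kappa,\vartheta)$ identifies $V/U_K$ with $\mathbb{F}_2\times Q$. For $q\in Q$ let $P_q=\kappa\cap F_q$ be the set of elements of $E$ in the coset $(1,q)$. Since $f_{U_K}=\kappa$ is $1$ there,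
\[
|P_q|\text{ is odd for all }q\in Q,\qquad P_0=K,\qquad \kappa=\textstyle\bigcup_{q\in Q}P_q\ \text{(disjoint union)}.
\]
The eight points $(1,q)$ form a copy of $AG(3,2)$ in $V/U_K$, but $\ell\in U_K$, so it is not a witness. It is useful in a different way: each coset $(1,q)$ extends $U_K$ to a member of $\mathcal{U}$.

\begin{lemma}\label{lem:fiber}
If $e,e'\in P_q$, then $e+e'\in\langle G\rangle$. Consequently, a word that vanishes on $G$ is constant on each $P_q$.
\end{lemma}

\begin{proof}
The flat $U_q=U_K\cup(e+U_K)$ has codimension $3$, contains $\ell$, and $E\cap U_q=X\cup G\cup P_q$ has odd size. So $U_q\in\mathcal{U}$, and $D=X_{U_q}$ is a cycle by Lemma~\ref{lem:cycle}. The set $P_q$ is the cocycle of $\kappa$ in $N|(E\cap U_q)$, and its complement $X\cup G$ spans the hyperplane $U_K$. So $P_q$ is a cocircuit of this matroid and lies in one component. The cycle $D$ meets $P_q$ evenly and $|P_q|$ is odd, so this component is not $D$, and $D\subseteq X\cup G$. Now $D$ is a separator of $N|(X\cup G)$ and $N|D$ is connected, so $D$ is the component of $\ell$ in $N|(X\cup G)$. The same is true of $X$. Hence $D=X$.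

It follows that $U_q=\langle X\rangle\oplus\langle G\cup P_q\rangle$, so $\dim\langle G\cup P_q\rangle=m-3-\rho=\dim\langle G\rangle+1$. The kernel of $\kappa$ in $\langle G\cup P_q\rangle$ is a hyperplane that contains $\langle G\rangle$, so it equals $\langle G\rangle$, and it contains $e+e'$.
\end{proof}

\section{A complement of $\langle X\rangle$}\label{sec:complement}

The proof of Lemma~\ref{lem:fiber} shows that $\langle G\cup P_q\rangle\cap\langle X\rangle=0$ for each $q$ separately. We now show that this holds for all eight sets $P_q$ together. Keep $K$ fixed and put
\[
S_K=\langle G\cup\kappa\rangle .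
\]

\begin{proposition}\label{prop:complement}
$V=\langle X\rangle\oplus S_K$, and $X'\cup\kappa_K\subseteq S_K$.
\end{proposition}

A vector $y\in\langle X\rangle\cap S_K$ is killed by every word disjoint from $G\cup\kappa$, so we look for such words with prescribed restrictions to $\langle X\rangle$. Self-duality provides some of them: any cycle $A\subseteq X$ is a word disjoint from $G\cup\kappa$. To show $y=0$ it suffices, by Lemma~\ref{lem:S1}, to show $u(y)=0$ for the functional $u$ of each cocircuit $L\ni\ell$ of $N|X$. Put $H=X-L$, so that $\langle H\rangle=\ker u$ and
\begin{equation}\label{eq:decomp}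
\langle X\rangle=\langle\ell\rangle\oplus\bigoplus_A\langle A\rangle,
\end{equation}
where $A$ runs over the components of $N|H$. The word $X$ will relate $u(y)$ to the parts of $y$ in the spaces $\langle A\rangle$. A component $A$ with zero sum is a word and can be treated directly. For a component with nonzero sum we use its odd cocircuits, and the main step is to extend their functionals to words disjoint from $G\cup\kappa$.

\begin{lemma}\label{lem:extend}
Let $L\ni\ell$ be a cocircuit of $N|X$ with functional $u$ and $H=X-L$. Let $A$ be a component of $N|H$ with nonzero sum and $R$ a cocircuit of $N|A$ of odd size with functional $v$. Let $u'\in\langle X\rangle^*$ equal $v$ on $\langle A\rangle$ and $0$ on the other summands of \eqref{eq:decomp}. Then $u'$ is the restriction of a word disjoint from $G\cup\kappa$.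
\end{lemma}

\begin{proof}
We pass to a flat $\Phi$ of codimension $5$ on whose quotient $u$ and $u'$ are visible. The quadratic form of $f_\Phi$ singles out an extension of $u'$, and the absence of witnesses forces this extension to vanish on $\kappa$.

\emph{Step 1: parities in $X$.} For $\xi\in\mathbb{F}_2^2$ let $X_\xi=\{e\in X:(u(e),u'(e))=\xi\}$. Then $X_{01}=R$, $X_{00}=H-R$ and $\ell\in X_{10}$. The cocycles $X_{01}\cup X_{11}$ and $X_{10}\cup X_{11}$ of $N|X$ are even and $|R|$ is odd, so $|X_{11}|$ and $|X_{10}|$ are odd. As $|X|$ is even, $|X_{00}|$ is odd as well. By (M3), $R$ is a cocircuit of $N|H$, so $X_{00}$ spans $\ker u\cap\ker u'$, of dimension $\rho-2$.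

\emph{Step 2: normal form of $f_\Phi$.} The flat $\Phi=\langle X_{00}\rangle\oplus\langle X'\rangle$ has dimension $m-5$. Extend $u,u'$ to $U$ by $0$ on $\langle X'\rangle$, and then to words $\xi_1,\xi_2$ on $V$. The common kernel of $\xi_1,\xi_2,\vartheta$ is $\Phi$, so $V/\Phi$ is identified with the pairs $(\xi,q)\in\mathbb{F}_2^2\times Q$, and $\ell=((1,0),0)$. Let $f=f_\Phi$, of degree at most $2$. The coset $(\xi,0)$ contains the elements of $X_\xi$ if $\xi\ne0$ and those of $X_{00}\cup X'$ if $\xi=0$. By Step 1,
\[
f(\xi,0)=\nu(\xi),\qquad\text{where }\nu(\xi)=\xi_1+\xi_2+\xi_1\xi_2\text{ equals }1\text{ exactly for }\xi\ne0 .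
\]
Since the degree is at most $2$, the coefficient of $\xi_1\xi_2$ in $f$ is constant and the coefficients of $\xi_1$ and $\xi_2$ are affine in $q$. Comparing with $q=0$ gives
\[
f=\xi_1\xi_2+(1+\lambda_1(q))\xi_1+(1+\lambda_2(q))\xi_2+\varphi_0(q)
\]
with $\lambda_1,\lambda_2$ linear, $\varphi_0$ of degree at most $2$ and $\varphi_0(0)=0$. Expanding the right-hand side below shows that
\[
f=\nu(\xi_1+\lambda_2,\ \xi_2+\lambda_1)+\lambda_1\lambda_2+\lambda_1+\lambda_2+\varphi_0 .
\]
Replace the words $\xi_1,\xi_2$ by $\xi_1+\lambda_2\circ\vartheta$ and $\xi_2+\lambda_1\circ\vartheta$; this does not change them on $U$. In the new coordinates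
\begin{equation}\label{eq:normal}
f(\xi,q)=\nu(\xi)+\varphi(q),\qquad \varphi\text{ of degree at most }2,\quad\varphi(0)=0 .
\end{equation}
We shall show that $\xi_2$ is the required word. It restricts to $u'$ and vanishes on $X'\supseteq G$, so it remains to show that it vanishes on $\kappa$. Let $Z=\{q\in Q:q\ne0,\ \varphi(q)=0\}$, a set of points of the Fano plane formed by the nonzero vectors of $Q$.

\emph{Step 3: $Z$ contains no line.} Suppose that $Z$ contains the line $\{q\ne0:\mu(q)=0\}$, where $\mu\ne0$ is a functional on $Q$. The flat $U'=\langle H\rangle\oplus\langle X'\rangle\supseteq\Phi$ has codimension $4$ and is the common kernel of $\xi_1$ and $\vartheta$, so $V/U'$ consists of the pairs $(\xi_1,q)$. Let $g=\xi_1+\mu\circ\vartheta$; then $g(\ell)=1$. The points with $g=1$ are of two kinds. If $\mu(q)=0$, then $\varphi(q)=0$ and $f((1,0),q)=1$, so $(1,q)$ is the image of an occupied point. If $\mu(q)=1$, then $f_{U'}(0,q)=f((0,0),q)+f((0,1),q)=1$, so $(0,q)$ is occupied. Thus $(U',g)$ is a witness, a contradiction.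

\emph{Step 4: $|Z|=1$.} By Lemma~\ref{lem:RM}(a), $\varphi$ has an even number of zeros on $Q$, one of which is $0$; so $|Z|$ is odd. If $|Z|\ge5$, the at most two points outside $Z$ meet at most five of the seven lines, so $Z$ contains a line, contrary to Step 3. Suppose that $Z=\{z_1,z_2,z_3\}$. It is not a line, so it is a basis of $Q$. Let $n=z_1+z_2+z_3$. Then $\varphi(n)=1$, so $f(p)=1$ for $p=((0,0),n)$ and $p$ is occupied. The flat $\Phi+p$ has codimension $4$ and does not contain $\ell$, since $\ell\notin\{0,p\}$ in $V/\Phi$. By \eqref{eq:project} and \eqref{eq:normal}, $f_{\Phi+p}(\xi,q)=\varphi(q)+\varphi(q+n)$. Translation by $n$ maps the zero set $\{0,z_1,z_2,z_3\}$ of $\varphi$ onto its complement $\{n,z_2+z_3,z_1+z_3,z_1+z_2\}$. So $f_{\Phi+p}\equiv1$, and (W2) gives a witness, a contradiction.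

\emph{Step 5: an occupied point $p=(\xi,q)$ of $V/\Phi$ with $\xi_2=1$ has $\varphi(q)=0$.} Suppose that $\varphi(q)=1$. The flat $\Phi+p$ has codimension $4$. Both $\xi$ and $\xi+(1,0)$ have second coordinate $1$, so $\nu$ is $1$ on both. By \eqref{eq:project} and \eqref{eq:normal},
\begin{align*}
f_{\Phi+p}(0)&=f((0,0),0)+f(\xi,q)=0+(1+1)=0,\\
f_{\Phi+p}(\ell)&=f((1,0),0)+f(\xi+(1,0),q)=1+(1+1)=1 .
\end{align*}
By (W1), $\ell$ has a witness, a contradiction.

\emph{Step 6: $\xi_2$ vanishes on $\kappa$.} By Lemma~\ref{lem:fiber}, $\xi_2$ takes a constant value $b(q)$ on $P_q$. We have $b(0)=0$, as $P_0=K\subseteq X'$. If $b(q)=1$, the image of an element of $P_q$ is an occupied point as in Step 5, so $q\in Z$. By Step 4, $b$ takes the value $1$ at most once. On the other hand, the words $\kappa$ and $\xi_2$ meet evenly and each $|P_q|$ is odd, so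
\[
0\equiv|\kappa\cap\xi_2|=\sum_{q\in Q}|P_q|\,b(q)\equiv\sum_{q\in Q}b(q)\pmod 2 .
\]
Hence $b=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:complement}]
We have $X'=G\cup K\subseteq G\cup\kappa\subseteq S_K$. The sum $\langle X\rangle+S_K$ contains $U_K$ and the nonempty sets $P_q$, whose images $(1,q)$ span $V/U_K$; so it equals $V$.

Let $y\in\langle X\rangle\cap S_K$. Every word disjoint from $G\cup\kappa$ vanishes on $y$. Let $L\ni\ell$ be a cocircuit of $N|X$ with functional $u$, and write $y=u(y)\ell+\sum_Ay_A$ according to \eqref{eq:decomp}. We claim that $\mathbf{1}(y_A)=0$ for every component $A$ of $N|(X-L)$. If $A$ has nonzero sum, then Lemma~\ref{lem:extend} gives $v(y_A)=u'(y)=0$ for the functional $v$ of every odd cocircuit of $N|A$, so $y_A=0$ by Lemma~\ref{lem:S2}. If $A$ has zero sum, then $A$ is a word by \eqref{eq:star}, and it is disjoint from $G\cup\kappa$ because $X$ is. The functional $\chi_A$ agrees with $\mathbf{1}$ on $\langle A\rangle$ and vanishes on the other summands of \eqref{eq:decomp}, so $\mathbf{1}(y_A)=\chi_A(y)=0$. Finally, $X$ is a word disjoint from $G\cup\kappa$, and $\chi_X$ agrees with $\mathbf{1}$ on $\langle X\rangle$.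 Therefore
\[
0=\chi_X(y)=\mathbf{1}(y)=u(y)+\sum_A\mathbf{1}(y_A)=u(y).
\]
By Lemma~\ref{lem:S1} the functionals $u$ of the cocircuits through $\ell$ span $\langle X\rangle^*$, so $y=0$.
\end{proof}

\section{The separating word}\label{sec:omega}

Each admissible $K$ now gives a complement $S_K$ of $\langle X\rangle$ that contains $X'$ and the word $\kappa_K$. The word $\omega$ will be assembled from several $\kappa_K$, so we need all of them to lie in one complement. Let $\pi_K:V\to\langle X\rangle$ be the projection with kernel $S_K$. The next lemma gives a property of $\pi_K$ that does not mention $K$ and, because the sets $F_q$ are odd, determines $\pi_K$.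

\begin{lemma}\label{lem:tau}
For every admissible $K$ and every $q\in Q$ with $q\ne0$, we have $\sum_{e\in F_q}\pi_K(e)=0$.
\end{lemma}

\begin{proof}
Let $G,\kappa,P_q$ belong to $K$. Let $L\ni\ell$ be a cocircuit of $N|X$ with functional $u$, let $H=X-L$, and let $\hat u=u\circ\pi_K$, a word that vanishes on $S_K$ and restricts to $u$. By Lemma~\ref{lem:S1} it suffices to show that $\sum_{e\in F_q}\hat u(e)=0$. Both $|L|$ and $|H|$ are even.

The flat $U'=\langle H\rangle\oplus\langle X'\rangle$ has codimension $4$ and is the common kernel of $\hat u$ and $\vartheta$, so $V/U'$ consists of the pairs $(\hat u,q)$. We have $E\cap U'=H\cup X'$ and $E\cap(U-U')=L$, so $f_{U'}(0,0)=1$ and $f_{U'}(1,0)=0$. As $f_{U'}$ is affine,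
\[
f_{U'}(\hat u,q)=1+\hat u+\lambda(q)\quad\text{with $\lambda$ linear, and}\quad \sum_{e\in F_q}\hat u(e)=f_{U'}(1,q)=\lambda(q).
\]
So we must show that $\lambda=0$.

The flat $\Phi=\langle H\rangle\oplus\langle G\rangle$ has codimension $5$ and is the common kernel of $\hat u,\kappa,\vartheta$, so $V/\Phi$ consists of the triples $(\hat u,\kappa,q)$, and $\ell=(1,0,0)$. Let $f=f_\Phi$. The elements with $\kappa=1$ over $q$ are those of $P_q$; they are odd in number and lie in $S_K$, where $\hat u=0$. So $f(\hat u,1,q)=1+\hat u$. Since $f_{U'}(\hat u,q)=f(\hat u,0,q)+f(\hat u,1,q)$, we get $f(\hat u,0,q)=\lambda(q)$.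

Suppose that $\lambda(j)=1$ for some $j\in Q$; then $j\ne0$. The point $p=(1,0,j)$ has $f(p)=1$, so it is occupied, and $\Phi+p$ is a flat of codimension $4$. The word $g=\hat u+\lambda\circ\vartheta$ vanishes on $\Phi$ and on $p$, and $g(\ell)=1$. Consider the eight points $(0,1,q)$ and $(0,0,q)$ of $V/\Phi$ with $\lambda(q)=1$. At each of them $f=1$ and $g=1$. They are distinct modulo $p$, since their differences have $\hat u=0$ while $\hat u(p)=1$. So their images are all eight points of $V/(\Phi+p)$ with $g=1$, and $(\Phi+p,g)$ is a witness, a contradiction.
\end{proof}

\begin{lemma}\label{lem:independent}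
The space $S_K$ is the same for all admissible $K$.
\end{lemma}

\begin{proof}
Let $K,K'$ be admissible. The map $\pi_K+\pi_{K'}$ vanishes on $\langle X\rangle$, where both projections are the identity, and on $X'\subseteq S_K\cap S_{K'}$. So it vanishes on $U$ and equals $\delta\circ\vartheta$ for a linear map $\delta:Q\to\langle X\rangle$. For $q\ne0$, Lemma~\ref{lem:tau} gives $0=\sum_{e\in F_q}\delta(\vartheta(e))=|F_q|\,\delta(q)=\delta(q)$, as $|F_q|$ is odd. Hence $\pi_K=\pi_{K'}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:omega}]
Let $S$ be the common value of the spaces $S_K$, so $\langle X\rangle\cap S=0$, and let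
\[
W=\{e\in E-X: e\notin S\}
\]
be the set of elements that lie neither in $X$ nor in $S$. We construct a word $\omega$ that vanishes on $F$ and contains $W$. The word $\mathbf{1}$ contains $W$, and we correct it on $F$ by words disjoint from $W$. Since $X'\subseteq S$, we have $W\cap F=\emptyset$, so the words $X$ and $T_i$ are disjoint from $W$. Since $\kappa_K\subseteq S_K=S$, every word $\kappa_K$ is disjoint from $W$.

By Lemma~\ref{lem:S2}, for each $j$ the restriction of $\mathbf{1}$ to $\langle M_j\rangle$ is a sum of functionals of admissible sets $K\subseteq M_j$; in other words, $M_j$ is the symmetric difference of these sets $K$. Let $\beta$ be the sum of the corresponding words $\kappa_K$ over all $j$. As $\kappa_K\cap F=K$, we have $\beta\cap F=\bigcup_jM_j$. Put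
\[
\omega=\mathbf{1}+\chi_X+\sum_i\chi_{T_i}+\beta .
\]
The sets $X$, $T_i$, $M_j$ partition $F$, and on each of them exactly one of the summands after $\mathbf{1}$ equals $1$. So $\omega$ vanishes on $F$, hence on $U$. On $W$ all summands after $\mathbf{1}$ vanish, so $W\subseteq\omega$. Therefore $Y=E-X-\omega$ is disjoint from $X$ and from $W$, which gives $Y\subseteq S$ and $\langle X\rangle\cap\langle Y\rangle=0$. If $\omega=0$, then $Y=E-X$ and $X$ is a separator of $N$ with $\ell\in X$ and $\emptyset\ne X'\subseteq E-X$, contrary to connectivity. So $\omega\ne0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:key}, and with it the proofs of Theorem~\ref{thm:clutter}, Corollary~\ref{cor:seven} and Theorem~\ref{thm:matroid}.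

\begin{thebibliography}{1}
\bibitem{ideal}
\emph{Ideal Clutters}, \texttt{https://core.ac.uk/download/157570656.pdf}.
\end{thebibliography}
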